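# Coloring graphs in which vertices of large degree are pairwise nonadjacent: the bound $\chi\le\max\{\omega,\Delta_0,\frac{2\Delta+5}{3}\}$

## Stacho's parameter, blocks and lists

All graphs are finite and simple. We write $[n]=\{1,\dots,n\}$, $d(v)$ for the degree of $v$, $N(v)$ for its neighborhood, $\chi,\omega,\Delta$ for the chromatic number, the clique number and the maximum degree. If $T$ is a subgraph or a vertex set, $d_T(v)$ is the number of neighbors of $v$ in $T$, and we use the same letter for a block or component and for its vertex set.

**Definition (Stacho's parameter; Stacho 2001).** For a graph $G$ with edges,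
$$\Delta_0(G)=\max_{xy\in E(G)}\min\{d(x),d(y)\},$$
and $\Delta_0(G)=0$ if $G$ has no edges. So $\Delta_0(G)$ is the largest $d$ such that $G$ has two adjacent vertices each of degree at least $d$.

For the star $K_{1,r}$ with $r\ge1$ we have $\Delta=r$ but $\Delta_0=1$, since every edge has an end of degree $1$. For the cycle $C_5$, $\Delta=\Delta_0=2$. Deleting edges or vertices lowers degrees and removes edges, so $\Delta_0$ is monotone: a subgraph never has larger $\Delta_0$. The most useful reformulation is that the vertices of degree greater than $\Delta_0(G)$ form an independent set.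

**Fact A.** Every graph satisfies $\chi\le\Delta_0+1$.

*Proof.* Give color $1$ to all vertices of degree greater than $\Delta_0$, which are independent. Color the other vertices one after another from $[\Delta_0+1]$. Each has at most $\Delta_0$ neighbors, so a color is free. $\square$

**Definition (blocks).** A *cutvertex* of a connected graph $T$ is a vertex whose removal disconnects $T$. A *block* of $T$ is a maximal connected subgraph that has no cutvertex of its own. An *end block* is a block containing at most one cutvertex of $T$. For an end block $B$, let $B^\circ$ be the set of vertices of $B$ that are not cutvertices of $T$.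

Example: let $T$ be two triangles sharing a vertex $u$. The only cutvertex is $u$, the blocks are the two triangles, both are end blocks, and for each of them $B^\circ$ has two vertices. If $T$ is itself a block, then $T$ is its only end block and $T^\circ=T$. We use three standard facts: two blocks share at most one vertex and it is a cutvertex; a connected graph with a cutvertex has at least two end blocks; all neighbors in $T$ of a vertex of $B^\circ$ lie in $B$.

**Definition (list coloring).** Given a list $L(v)$ of colors for each vertex $v$ of $T$, an *$L$-coloring* is a proper coloring of $T$ in which every $v$ gets a color from $L(v)$.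

Example: $K_t$ with all lists equal to $[t-1]$ has no $L$-coloring. For the two triangles sharing $u$, give the two other vertices of the first triangle the list $\{1,2\}$, those of the second $\{3,4\}$, and $u$ the list $\{1,2,3,4\}$. The first triangle uses up $1$ and $2$, the second $3$ and $4$, so nothing is left for $u$. In both examples every list is as large as the degree of its vertex. The next theorem says which graphs allow this.

**Fact B (Borodin; Erdős–Rubin–Taylor).** If $T$ is connected, $|L(v)|\ge d_T(v)$ for all $v\in T$, and $T$ is not $L$-colorable, then every block of $T$ is complete or an odd cycle.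

**Fact C (Hall).** Sets $A_1,\dots,A_n$ have distinct representatives if and only if every subfamily of $j$ of them has a union of size at least $j$. Replacing each element by $r$ copies gives the version with capacities: one can choose an element of each $A_i$ so that no element is chosen more than $r$ times if and only if every subfamily of $j$ sets has a union of size at least $j/r$.

**Fact D (Rabern 2010).** Every graph with $\Delta\ge3$ satisfies $\chi\le\max\{\omega,\Delta_0,\frac56(\Delta+1)\}$.

## The conjectured bound, and the cases $\Delta\le5$

Fact A bounds $\chi$ by $\Delta_0+1$. When can we save the last color and get $\chi\le\Delta_0$? A clique on $\Delta_0+1$ vertices is an obvious obstruction. It is not the only one: Stacho (2001) showed that for any fixed $t\ge3$, deciding whether $\chi(G)\le\Delta_0(G)$ for graphs with $\Delta_0(G)=t$ is NP-complete. But the other obstructions need vertices of rather large degree. Fact D expresses this, and so does the theorem of Kostochka, Rabern and Stiebitz (2010) that every graph satisfies $\chi\le\max\{\omega,\Delta_0,\frac34(\Delta+2)\}$. The source "Improving Brooks' Theorem" (https://landon.github.io/graphdata/Papers/brooks_beamer%202.pdf)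 contains the conjecture that the slope can be lowered to $\frac23$:
$$\chi\le\max\Bigl\{\omega,\ \Delta_0,\ \frac{2\Delta+5}{3}\Bigr\}\quad\text{for every graph?}$$
The answer is yes, and the bound cannot be lowered for any $\Delta\ge2$.

**Theorem 1.** Every graph satisfies $\chi\le\max\{\omega,\Delta_0,\frac{2\Delta+5}{3}\}$.

**Theorem 2.**
(a) For every $\Delta\ge2$, the largest chromatic number of a graph with maximum degree $\Delta$ and $\chi>\max\{\omega,\Delta_0\}$ is exactly $\lfloor(2\Delta+5)/3\rfloor$.
(b) For each $k\ge4$, every graph with $\omega\le k-1$, $\Delta_0\le k-1$ and $\Delta\le\lfloor3(k-2)/2\rfloor$ is $(k-1)$-colorable. This fails if $\lfloor3(k-2)/2\rfloor$ is replaced by $\lfloor3(k-2)/2\rfloor+1$.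

**Corollary 3.** Let $t=\Delta_0(G)\ge3$ and $\Delta(G)\le\lfloor3(t-1)/2\rfloor$. Then $\chi(G)\le t$ if and only if $K_{t+1}\not\subseteq G$, and this is decidable in polynomial time. For each $t\ge3$ the equivalence fails for some graph with $\Delta_0=t$ and $\Delta=\lfloor3(t-1)/2\rfloor+1$.

Let us try small $\Delta$. For $\Delta=0,1,2$ the number $\frac{2\Delta+5}3$ is $\frac53,\frac73,3$, which is at least $\Delta+1\ge\chi$. For $\Delta=3,4,5$ its integer part is $3,4,5$, that is, $\Delta$; so the bound follows from Brooks' theorem, which gives $\chi\le\max\{\omega,\Delta\}$ when $\Delta\ge3$. The first case beyond Brooks is $\Delta=6$, where the integer part is $5$: a graph with $\Delta=6$, no $K_6$, and no two adjacent vertices of degree $6$ must be $5$-colorable. Fact D still covers this, because $\frac56\cdot7<6$.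

## The graphs $O_K$, sharpness, and Corollary 3

Before proving Theorem 1 we see why $\frac23$ is the right slope. The rest of this section uses Theorem 1 for the upper bounds; nothing here is used in its proof.

**Definition (the graph $O_K$, $K\ge4$).** Take disjoint copies of $K_K-xy$ (a complete graph minus one edge $xy$) and of $K_{K-1}$. Join $\lfloor\frac{K-1}2\rfloor$ vertices of the $K_{K-1}$ to $x$ and the remaining $\lceil\frac{K-1}2\rceil$ to $y$.

Example: $O_4$ has vertices $x,y,a,b$ with all edges except $xy$, and a triangle $p_1p_2p_3$ with $p_1\sim x$ and $p_2,p_3\sim y$. Here $d(y)=4$ and all other degrees are $3$. In a $3$-coloring, $a,b$ use two colors, so $x,y$ share the third; this color also occurs on the triangle, at a neighbor of $x$ or $y$. So $O_4$ is not $3$-colorable.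

In general, vertices other than $x,y$ have degree $K-1$, and $x\not\sim y$, so $\Delta_0(O_K)\le K-1$. Since $K\ge4$,
$$\Delta(O_K)=d(y)=K-2+\Bigl\lceil\tfrac{K-1}2\Bigr\rceil=K-2+\Bigl\lfloor\tfrac K2\Bigr\rfloor=\Bigl\lfloor\tfrac{3(K-2)}2\Bigr\rfloor+1 .$$
A clique inside $K_K-xy$ or inside $K_{K-1}$ has at most $K-1$ vertices. Any other clique consists of one of $x,y$ and some of its neighbors in $K_{K-1}$, so it has at most $1+\lfloor K/2\rfloor\le K-1$ vertices. Hence $\omega(O_K)=K-1$. In a $(K-1)$-coloring, the $K-2$ common neighbors of $x,y$ in $K_K-xy$ use $K-2$ colors, so $x,y$ share the remaining one. All $K-1$ colors occur on $K_{K-1}$, so this color occurs at a vertex adjacent to $x$ or $y$, a contradiction. So $\chi(O_K)\ge K$. By Fact A, $K\le\chi\le\Delta_0+1\le K$, which gives $\chi(O_K)=K$ and $\Delta_0(O_K)=K-1$.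

*Proof of Theorem 2, granting Theorem 1.* The upper bound in (a) is Theorem 1. In (b), if $\omega,\Delta_0\le k-1$ and $\Delta\le\lfloor3(k-2)/2\rfloor$, then $\frac{2\Delta+5}3\le\frac{3k-1}3=k-\frac13$, so $\chi\le k-1$ by Theorem 1. The graph $O_k$ gives the failure in (b).

For the lower bound in (a) let first $\Delta\ge4$ and $K=\lfloor(2\Delta+5)/3\rfloor\ge4$. If $K$ is odd, then $\Delta(O_K)=\frac{3K-5}2\le\Delta$. If $K$ is even, then $3K$ is even and $2\Delta+5$ is odd, so $3K\le2\Delta+4$ and $\Delta(O_K)=\frac{3K-4}2\le\Delta$. The disjoint union of $O_K$ and the star $K_{1,\Delta}$ has maximum degree $\Delta$, $\max\{\omega,\Delta_0\}=K-1$ and $\chi=K$. For $\Delta=2$ take $C_5$, and for $\Delta=3$ the disjoint union of $C_5$ and $K_{1,3}$. In both cases $\chi=3=\lfloor(2\Delta+5)/3\rfloor>2=\max\{\omega,\Delta_0\}$. $\square$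

*Proof of Corollary 3.* If $K_{t+1}\subseteq G$, then $\chi>t$. Otherwise $\omega\le t$ and $\Delta_0=t$, and Theorem 2(b) with $k=t+1$ gives $\chi\le t$. For the algorithm: all vertices of a copy of $K_{t+1}$ have degree at least $t$, and two of them cannot both have degree greater than $t$, because $\Delta_0=t$. So the copy has a vertex $v$ with $d(v)=t$, and it equals $\{v\}\cup N(v)$. It suffices to test this set for every vertex of degree $t$. The failure one step beyond is witnessed by $O_{t+1}$. $\square$

It remains to prove Theorem 1.

## A minimum counterexample splits into $L$ and $H$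

**Step 1: passing to integers, and small $k$.** Suppose $\chi(G)=k>\max\{\omega,\Delta_0,\frac{2\Delta+5}3\}$ for some graph $G$. Then $\omega,\Delta_0\le k-1$, and $2\Delta+5\le3k-1$, so $\Delta\le\lfloor3(k-2)/2\rfloor$.

We dispose of $k\le7$. If $\Delta\le2$, then $k\le\Delta+1\le3$, so $\Delta\le1$, so $k\le2$, so $\Delta\le0$, so $k\le1$, so $\Delta\le-\frac32$, which is impossible. If $\Delta\ge3$, Fact D gives
$$k\le\tfrac56(\Delta+1)\le\tfrac56\cdot\tfrac{3k-4}2=\tfrac{5(3k-4)}{12},$$
so $3k\ge20$ and $k=7$. But then $\Delta\le7$ and $k\le\frac56\cdot8<7$, a contradiction. (For $k=8$ this no longer works: $\Delta=9$ is allowed and $\frac56\cdot10>8$.)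

**Step 2: parameters and the minimum counterexample.** From now on fix $k\ge8$ and put
$$m=\lfloor k/2\rfloor\ge4,\qquad q=\lceil k/2\rceil=k-m,\qquad D=\Bigl\lfloor\frac{3(k-2)}2\Bigr\rfloor=k+m-3.\tag{1}$$
(For $k=2m$, $D=3m-3$; for $k=2m+1$, $D=\lfloor3m-\frac32\rfloor=3m-2$.) Smallest examples: $k=8$ gives $m=q=4$, $D=9$; $k=9$ gives $m=4$, $q=5$, $D=10$.

Let $\mathcal G$ be the class of graphs with $\Delta_0\le k-1$, $\omega\le k-1$, $\Delta\le D$. It is closed under subgraphs. Suppose that some member of $\mathcal G$ is not $(k-1)$-colorable, and let $G\in\mathcal G$ be such a graph with $|V(G)|$ minimum. We shall reach a contradiction; by Step 1 this proves Theorem 1. From now on "coloring" means proper coloring with colors in $[k-1]$. "Not colorable" is about $G$; every proper induced subgraph of $G$ has a coloring. In particular every degree is at least $k-1$, since otherwise we could color $G-v$ and then $v$.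

Let $L$ be the set of vertices of degree exactly $k-1$ and $H$ the set of vertices of degree at least $k$. Since $\Delta_0\le k-1$, **$H$ is independent.** For $v\in L$ let $D_v=N(v)\cap H$. "Component" means a component of $G[L]$. For a component $T$ and $v\in T$,
$$|D_v|=k-1-d_T(v).\tag{2}$$

**Step 3: components have simple blocks.** Color $G-T$ and let $L(v)=[k-1]\setminus\{\text{colors on }D_v\}$ for $v\in T$. By (2), $|L(v)|\ge d_T(v)$. As $G$ is not colorable, $T$ is not $L$-colorable, so by Fact B every block of $T$ is complete or an odd cycle.

**A case by hand: $|H|\le1$ is impossible.** Suppose $|H|\le1$. Then $|D_v|\le1$, so $d_T(v)\ge k-2\ge6$ for all $v\in T$. An end block $B$ cannot be an odd cycle of length at least $5$, because a vertex of $B^\circ$ would have $d_T(v)=2$. So $B=K_t$ with $t-1\ge k-2$, and $t\le k-1$ as $\omega\le k-1$; that is, $t=k-1$. By (2), $|D_v|=1$ for $v\in B^\circ$; so $H=\{h\}$ and $h$ is adjacent to all of $B^\circ$. If $B=T$, then $B\cup\{h\}$ is a $K_k$, a contradiction. Otherwise $T$ has two end blocks and $d(h)\ge2(k-2)>D$, a contradiction. So there are no components, and $G$ is a single vertex of degree at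 least $k$, which is absurd.

With many vertices in $H$ we have to choose their colors.

## Coloring $H$ first

Since $H$ is independent, every map $\psi:H\to[k-1]$ is a proper coloring of $G[H]$.

**Definition (good component).** A component $T$ is *good* for $\psi$ if $\psi$ extends to a coloring of $G[H\cup T]$.

Example: let $T=K_{k-1}$, where each $v\in T$ has a single neighbor $x_v\in H$. If all $x_v$ have the same color, every vertex of $T$ has the same list of $k-2$ colors, and $T$ is not good. If two of the $x_v$ have different colors, $T$ is good, by (G2) below.

Distinct components are not adjacent. So if all components are good for one $\psi$, then $G$ is colorable. Our goal is such a $\psi$.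

**Lemma 4.** $T$ is good for $\psi$ if one of the following holds.

- (G1) Some $v\in T$ has two neighbors in $H$ of the same color.
- (G2) For some complete end block $B$ of $T$ there are $v,v'\in B^\circ$ with $\psi(D_v)\ne\psi(D_{v'})$.

*Proof.* Let $L(w)=[k-1]\setminus\psi(D_w)$, so $|L(w)|\ge d_T(w)$ by (2). If $|L(v)|>d_T(v)$ for some $v$, color $T$ greedily in order of nonincreasing distance from $v$ in $T$. Each $w\ne v$ has a neighbor closer to $v$, which is still uncolored, so at most $d_T(w)-1$ colors are blocked. At the end $v$ has more than $d_T(v)$ colors in its list. So $T$ is good. In case (G1) we have $|\psi(D_v)|<|D_v|$, hence $|L(v)|>d_T(v)$.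

Now let (G1) fail and (G2) hold. Then $|L(w)|=d_T(w)$ for all $w$. Since $v,v'\in B^\circ$, $d_T(v)=|B|-1=d_T(v')$, so $|L(v)|=|L(v')|$; and $L(v)\ne L(v')$. Pick $\alpha\in L(v)\setminus L(v')$ and color $v$ with $\alpha$. The graph $T-v$ is connected. A neighbor of $v$ loses at most one color from its list and exactly one from its degree, so in $T-v$ all lists are at least as large as the degrees. The vertex $v'$ is adjacent to $v$ and has lost no color, so its list is larger than its degree in $T-v$. The greedy argument toward $v'$ colors $T-v$. $\square$

**A natural plan.** Use only colors of $[q]$ on $H$, and color $H$ vertex by vertex in some linear order. If a component has a vertex $v$ with $|D_v|>q$, it is good by (G1) and the pigeonhole principle. For another component $T$, suppose $D_v\ne D_{v'}$ for two vertices $v,v'\in B^\circ$ of a complete end block, and let $x$ be the last vertex of the symmetric difference $D_v\triangle D_{v'}$. When $x$ gets its turn, all other colors on $D_v\triangle D_{v'}$ are known, and we shall see that at most one choice for $\psi(x)$ can leave $T$ not good. So make $x$ responsible for $T$. If each $x$ is responsible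 for at most $q-1$ components, it always has one of the $q$ colors left.

Can responsibilities be distributed so evenly? The vertex $x$ has at most
$$D\le\tfrac32(k-2)\le3(q-1)$$
neighbors. So it would be enough that each component offers possible responsible vertices $x$ with at least three edges between them and $T$: let $T$ place a charge of $\frac13$ on each of these edges; then $T$ gives at least $1$, each $x$ receives at most $D/3\le q-1$, and Fact C produces the assignment. This is where the slope $\frac23$ comes from. The next two sections find out for which components three edges are available.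

## Cliques in $L$

For a clique $K\subseteq L$ and $v\in K$ let $\mathrm{ext}_K(v)=N(v)\setminus K$. Since $d(v)=k-1$, $|\mathrm{ext}_K(v)|=k-|K|$.

**Fact 5.** If a complete graph $K_t$, $t\ge2$, with lists of size at least $t-1$ is not list-colorable, then all lists are equal, of size exactly $t-1$.

*Proof.* A list coloring of $K_t$ is a system of distinct representatives. By Fact C some nonempty set of vertices has fewer list colors in total than its size. This total is at least $t-1$, so the set consists of all $t$ vertices and the union of the lists has exactly $t-1$ elements. Each list has at least $t-1$ elements, so each equals the union. $\square$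

**Lemma 6.** Let $K\subseteq L$ be a clique, $|K|\ge2$, and $c$ a coloring of $G-K$. Then all sets $c(\mathrm{ext}_K(v))$, $v\in K$, are equal, and $c$ is injective on each $\mathrm{ext}_K(v)$.

*Proof.* The lists $[k-1]\setminus c(\mathrm{ext}_K(v))$ have size at least $k-1-(k-|K|)=|K|-1$. As $G$ is not colorable, $K$ cannot be colored from them. By Fact 5 they are equal and of size $|K|-1$. So the sets $c(\mathrm{ext}_K(v))$ are equal, of size $k-|K|=|\mathrm{ext}_K(v)|$. $\square$

The way to use Lemma 6 is always the same: change a coloring of $G-K$ a little and see that the lemma cannot hold before and after.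

**Lemma 7.** Let $K\subseteq L$ be a clique, $|K|\ge2$, and let $x\in H$ be adjacent to some but not all vertices of $K$. Then $|N(x)\cap K|\le m-1$.

*Proof.* Let $c$ be a coloring of $G-K$. Suppose some color $j\ne c(x)$ does not occur on $N(x)\setminus K$. Recolor $x$ with $j$; the result is again a coloring of $G-K$. For $v\in K$ adjacent to $x$, the color $c(x)$ occurred on $\mathrm{ext}_K(v)$ only at $x$ (injectivity in Lemma 6), so the color set of $\mathrm{ext}_K(v)$ has lost $c(x)$. For $v'\in K$ not adjacent to $x$ the color set of $\mathrm{ext}_K(v')$ is unchanged. So the two color sets are not equal in both colorings, contradicting Lemma 6. Hence all $k-2$ colors other than $c(x)$ occur on $N(x)\setminus K$, and $|N(x)\cap K|\le D-(k-2)=m-1$ by (1). $\square$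

**Lemma 8.** Let $T=K_t$ be a complete component with $s=k-t\le q$. Then the sets $D_v$ $(v\in T)$ are not all equal.

*Proof.* By (2), $|D_v|=s$. Suppose all $D_v$ equal $X$, $|X|=s$. If $s\le1$, then $T\cup X$ contains a $K_k$, a contradiction; so $2\le s\le q$. Also $t\ge k-q=m\ge2$, so Lemma 6 applies to $T$. Color $G-T-X$. Each $x\in X$ is adjacent to all of $T$, so it has at most $D-t$ neighbors outside $T$ and at least
$$k-1-D+t=k-1-(k+m-3)+(k-s)=q+2-s\ge2$$
available colors. If two vertices of $X$ share an available color, give it to both and give the others any available color; $X$ is independent, so this is a coloring of $G-T$, not injective on $X=\mathrm{ext}_T(v)$, contradicting Lemma 6. So the sets of available colors are pairwise disjoint, and $s(q+2-s)\le k-1$. But $s(q+2-s)$ is concave in $s$ and equals $2q$ at $s=2$ and at $s=q$. So it is at least $2q\ge k$ on $[2,q]$, a contradiction. $\square$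

## Relevant components, and how many edges they offer

**Definition (relevant).** A component $T$ is *relevant* if $|D_v|\le q$ for all $v\in T$.

For $k=8$, $q=4$: a complete component $K_5$ has all $|D_v|=3$ and is relevant; a complete component $K_3$ has all $|D_v|=5$ and is irrelevant. If $\psi$ uses only colors of $[q]$, every irrelevant component is good by (G1).

**Step 1: end blocks of relevant components.** Let $T$ be relevant. By (2), $d_T(v)\ge k-1-q=m-1\ge3$ for all $v\in T$. So no end block is an odd cycle of length at least $5$, and end blocks are complete graphs $K_t$ with $t-1\ge m-1$. Hence $m\le t\le k-1$. If $T$ is complete put $\mathcal E_T=\{T\}$. Otherwise $T$ is not a single block, so it has at least two end blocks, and we let $\mathcal E_T$ consist of two chosen end blocks. For $B\in\mathcal E_T$ with $|B|=t$ put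
$$s_B=k-t\in[1,q].$$
By (2), $|D_v|=s_B$ for all $v\in B^\circ$. We have $|B^\circ|=t$ if $T$ is complete and $|B^\circ|=t-1$ otherwise. If $B,B'$ are distinct members of $\bigcup_T\mathcal E_T$, then $B^\circ\cap B'=\emptyset$, since blocks of the same component meet only in cutvertices.

**Step 2: how far the sets $D_v$ are from being equal.** Call $W\subseteq B^\circ$ *uniform* if $D_v$ is the same set for all $v\in W$. Let $\mu(B)$ be the largest size of a uniform set and $\delta(B)=|B^\circ|-\mu(B)$. For instance, if $B^\circ=\{v_1,\dots,v_5\}$ with $D_{v_1}=D_{v_2}=D_{v_3}$, and $D_{v_4},D_{v_5}$ are different from this set and from each other, then $\mu(B)=3$ and $\delta(B)=2$.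

**Lemma 9.** If $s_B<q$ (so $|B|\ge m+1$), then $\mu(B)\le m-1$. Hence $\delta(B)\ge|B|-m+1\ge2$ if $T$ is complete, and $\delta(B)\ge|B|-m\ge1$ otherwise.

*Proof.* Let $W\ne\emptyset$ be a uniform set of maximum size, with common set $D_W$, $|D_W|=s_B\ge1$. If $T$ is complete, Lemma 8 gives $v\in B$ with $D_v\ne D_W$; the sizes agree, so there is $y\in D_W\setminus D_v$. If $T$ is not complete, let $u$ be the cutvertex in $B$. It has a neighbor in $T\setminus B$, so $d_T(u)\ge|B|$ and $|D_u|\le k-1-|B|=s_B-1$; so there is $y\in D_W\setminus N(u)$. In both cases $y$ is adjacent to all of $W$ but not to all of $B$, and Lemma 7 with $K=B$ gives $|W|\le m-1$. The rest is $\delta(B)=|B^\circ|-\mu(B)$. $\square$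

**Where the plan stops.** By Lemma 9, if all $s_B<q$ then $\sum_{B\in\mathcal E_T}\delta(B)\ge2$: either one block with $\delta\ge2$, or two blocks with $\delta\ge1$. We wanted three edges. Consider a complete $T$ with $\delta(T)=2$: a uniform set $W$ and two more vertices $v,v'$. Suppose that in our order of $H$ the last element $x$ of $D_w\triangle D_v$ $(w\in W)$ belongs to $D_v$, the last element $x'$ of $D_w\triangle D_{v'}$ belongs to $D_{v'}$, and $x\not\sim v'$, $x'\not\sim v$. Then the last element of $D_v\triangle D_{v'}$ is the later of $x,x'$: any later element $z$ of it could not belong to $D_w\triangle D_v$ or to $D_w\triangle D_{v'}$, so it would belong to both or to neither of $D_v,D_{v'}$. So $x,x'$ are the only vertices that can be made responsible, and only two edges join them to $T$, namely $xv$ and $x'v'$. To give total charge $1$, $T$ would have to put $\frac12$ on each of these edges. A vertex $x$ all of whose edges are of this kind could receive $D/2$, and $D/2>q-1$: for $k=2m$ this reads $\frac{3m-3}2>m-1$, for $k=2m+1$ it reads $\frac{3m-2}2>m$. The count fails.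

The remedy is to choose the order of $H$ well. In the situation just described, the vertices of $D_w\setminus D_v$ are adjacent to all of $W$, which has $m-1$ vertices; these edges are of no use to other components, so such vertices have room to spare. They should come last in the order. To make this work we need to know that they are numerous enough and that different components do not disturb each other.

**Definition (exceptional, special).** A relevant $T$ is *exceptional* if $s_B<q$ for all $B\in\mathcal E_T$ and $\sum_{B\in\mathcal E_T}\delta(B)=2$. The members of $\mathcal E_T$, $T$ exceptional, are called *special* blocks.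

By Lemma 9 a relevant non-exceptional $T$ has some $B\in\mathcal E_T$ with $s_B=q$, or has all $s_B<q$ and $\sum\delta(B)\ge3$. If $T$ is exceptional, then equality holds in Lemma 9 for every $B\in\mathcal E_T$. If $T$ is complete, $2=\delta(T)\ge|T|-m+1\ge2$; otherwise $\delta(B)=1$ for both blocks and $1\ge|B|-m\ge1$. So every special $B$ satisfies
$$|B|=m+1,\qquad\mu(B)=m-1,\qquad s_B=q-1.$$

## Special blocks and the sets $X_B$, $Y_B$, $E_v$

For each special $B$ fix a uniform set $W_B\subseteq B^\circ$ with $|W_B|=m-1$. Put $D_B=D_w$ $(w\in W_B)$, so $|D_B|=q-1$, and $Q_B=B^\circ\setminus W_B$. Then $|Q_B|=2$ if $T$ is complete and $|Q_B|=1$ otherwise. So every exceptional $T$ has exactly two pairs $(B,v)$ with $B\in\mathcal E_T$, $v\in Q_B$.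

A vertex $x\in D_B$ is adjacent to all $m-1$ vertices of $W_B$. By Lemma 7 it is either adjacent to all of $B$, or $N(x)\cap B=W_B$. Let $X_B$ and $Y_B$ be the corresponding parts of $D_B=X_B\cup Y_B$. For $v\in Q_B$ we have $X_B\subseteq D_v$, $D_v\cap Y_B=\emptyset$ and $|D_v|=|D_B|$. Put $E_v=D_v\setminus X_B$. Then $|E_v|=|Y_B|$, $E_v\cap Y_B=\emptyset$, and
$$D_w\triangle D_v=Y_B\cup E_v\qquad(w\in W_B,\ v\in Q_B).\tag{3}$$

Example (only the local adjacencies): $k=8$, $m=q=4$, $T=B=K_5$ with vertices $w_1,w_2,w_3,v,v'$; a vertex $x$ adjacent to all five; $y_1,y_2$ adjacent to $w_1,w_2,w_3$ only among these; $v$ adjacent to $z_1,z_2$ and $v'$ to $z_3,z_4$. Each of the five has $4+3=7=k-1$ neighbors. Here $X_B=\{x\}$, $Y_B=\{y_1,y_2\}$, $E_v=\{z_1,z_2\}$, $E_{v'}=\{z_3,z_4\}$.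

Note that for $v\in B^\circ$ we have $\mathrm{ext}_B(v)=D_v$, because neighbors of $v$ in $L$ lie in $B$. So Lemma 6 for $K=B$ says: for every coloring $c$ of $G-B$, the sets $c(D_B)$ and $c(D_v)$, $v\in Q_B$, are equal, and $c$ is injective on $D_B$ and on $D_v$.

The next lemma says that $Y_B$ is large enough to share the load of the component of $B$.

**Lemma 10.** $|Y_B|\ge2$ for every special $B$.

*Proof.* Suppose $|Y_B|\le1$ and color $G-(B\cup X_B)$. Each $x\in X_B$ is adjacent to all $m+1$ vertices of $B$, so it has at most $D-(m+1)=k-4$ neighbors outside $B$ and at least $3$ available colors. Suppose two vertices of $X_B$ share an available color, or $Y_B=\{y\}$ and the color of $y$ is available for some $x\in X_B$. Use this, give the other vertices of $X_B$ any available colors, and obtain a coloring of $G-B$ with a repeated color on $D_B$. This contradicts Lemma 6. So the sets of available colors are pairwise disjoint and avoid the color of $y$, and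
$$3(q-1-|Y_B|)+|Y_B|\le k-1.$$
With $q\ge k/2$, $|Y_B|=0$ gives $\frac{3k}2-3\le k-1$, so $k\le4$, impossible. And $|Y_B|=1$ gives $\frac{3k}2-5\le k-1$, so $k\le8$. So $k=8$, $q=m=4$, $D=9$, $|B|=5$, $|D_B|=3$, and $X_B=\{x,x'\}$.

For this last case form $G'$ from $G-B$ by identifying the nonadjacent vertices $x,x'$ to one vertex $z$. Each of $x,x'$ has at most $9-5=4$ neighbors outside $B$, so $d(z)\le8\le D$. Other degrees do not increase, so $\Delta(G')\le D$. Vertices of degree at least $8$ in $G'$ lie in $(H\setminus\{x,x'\})\cup\{z\}$, and this set is independent because $N(z)\subseteq L$; so $\Delta_0(G')\le7$. If $K_8\subseteq G'$, it contains $z$, since $K_8\not\subseteq G$, and its other vertices form a $7$-clique $K\subseteq L$ with $K\subseteq N(x)\cup N(x')$. Neither $x$ nor $x'$ is adjacent to all of $K$, since $K_8\not\subseteq G$. So by Lemma 7 each has at most $m-1=3$ neighbors in $K$, and $7\le6$, a contradiction. So $G'\in\mathcal G$, and $G'$ has fewer vertices than $G$. Hence $G'$ is colorable, which gives a coloring of $G-B$ in which $x,x'\in D_B$ have the same color. This contradicts Lemma 6. $\square$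

## Rigidity of colorings around $Y_B$

Now we study how the rest of the graph sees $Y_B$. Let $B$ be special, $X=X_B$, $Y=Y_B$, and fix $v_1\in Q_B$. Then $D_{v_1}\subseteq H\setminus Y$ and $D_B=X\cup Y$. We uncolor $Y$ together with $B$.

**Lemma 11.** Let $c$ be a coloring of $G-(B\cup Y)$.

(a) For each $y\in Y$, $N(y)\setminus B$ consists of exactly $k-2$ vertices with distinct colors. Let $\alpha_y=\alpha_y(c)$ be the missing color. The $\alpha_y$ $(y\in Y)$ are distinct, and $\{\alpha_y:y\in Y\}=c(D_{v_1})\setminus c(X)$, which depends only on $c|_{H\setminus Y}$.

(b) Each $u\in L\setminus B$ adjacent to a vertex of $Y$ has exactly one neighbor in $Y$, and $N(u)\setminus Y$ consists of $k-2$ vertices outside $B$, whose colors are all the colors $\ne c(u)$, once each.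

(c) There are no three pairwise adjacent vertices in $L\setminus B$ adjacent to three distinct vertices of $Y$, respectively.

*Proof of (a).* We have $N(y)\subseteq L$ and $|N(y)\cap B|=m-1$, so $|N(y)\setminus B|\le D-(m-1)=k-2$, and each $y$ has at least one available color. Since $Y$ is independent, any choice of available colors $p_y$ $(y\in Y)$ extends $c$ to a coloring of $G-B$. By Lemma 6, $c(X)\cup\{p_y:y\in Y\}=c(D_{v_1})$, with injectivity on $X\cup Y$. So the $p_y$ are distinct and $\{p_y:y\in Y\}=c(D_{v_1})\setminus c(X)$, whatever choice was made. If some $y$ had two available colors, changing $p_y$ alone would change the set $\{p_y:y\in Y\}$, a contradiction. So each $y$ has exactly one available color $\alpha_y$. The other $k-2$ colors occur on the at most $k-2$ vertices of $N(y)\setminus B$, hence once each. Finally $D_{v_1}$ and $X$ are subsets of $H\setminus Y$.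

*Proof of (b).* Let $u\sim y\in Y$ and $\gamma=c(u)$. First we show that $u$ cannot be recolored. Suppose that recoloring $u$ with $\gamma'\ne\gamma$ gives a coloring $c'$ of $G-(B\cup Y)$. By (a) for $c'$, $\gamma'$ is not on another vertex of $N(y)\setminus B$. By (a) for $c$, these other vertices carry all colors except $\gamma$ and $\alpha_y(c)$. So $\gamma'=\alpha_y(c)$, and $\alpha_y(c')=\gamma$. Since $c'=c$ on $H\setminus Y$, (a) says that the sets of missing colors of $c$ and $c'$ agree. So $\gamma=\alpha_{y'}(c)$ for some $y'\in Y$, and $y'\ne y$ since $\gamma$ occurs on $N(y)\setminus B$. The color $\gamma=c(u)$ does not occur on $N(y')\setminus B$, so $u\not\sim y'$. Hence recoloring $u$ did not affect $N(y')$, and $\alpha_{y'}(c')=\alpha_{y'}(c)=\gamma=\alpha_y(c')$, contradicting the distinctness in (a) for $c'$.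

So all $k-2$ colors $\ne\gamma$ occur on $N(u)\setminus(B\cup Y)$. Since $d(u)=k-1$ and $u\sim y$, the set $N(u)\setminus(B\cup Y)$ has exactly $k-2$ elements, with distinct colors, $N(u)\cap Y=\{y\}$ and $N(u)\cap B=\emptyset$.

*Proof of (c).* Let $u\sim u'$ in $L\setminus B$, $u\sim y$, $u'\sim y'$ with $y\ne y'$ in $Y$. By (b), $u'$ is the only neighbor of $u$ outside $Y$ with color $c(u')$, and $u$ is the only neighbor of $u'$ outside $Y$ with color $c(u)$. So swapping the colors of $u$ and $u'$ gives a coloring of $G-(B\cup Y)$. By (b), $u'\not\sim y$, so on $N(y)\setminus B$ only the color of $u$ changes, from $c(u)$ to $c(u')\neq c(u)$. By (a) the colors on $N(y)\setminus B$ are distinct before and after. So $c(u')$ did not occur there before, that is, $c(u')=\alpha_y(c)$. Symmetrically $c(u)=\alpha_{y'}(c)$. If $u,u',u''$ are pairwise adjacent and attached to distinct $y,y',y''$, this applied to the pairs $u,u'$ and $u,u''$ gives $\alpha_{y'}(c)=c(u)=\alpha_{y''}(c)$, contradicting (a). $\square$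

The next lemma describes how a vertex of $Y_S$ can be attached to another end block: to at most one vertex of $B^\circ$, or to all of them.

**Lemma 12.** Let $S$ be special, $y\in Y_S$, and $B\ne S$ with $B\in\mathcal E_T$ for a relevant $T$. If $y$ has a nonneighbor in $B^\circ$, then $|N(y)\cap B^\circ|\le1$.

*Proof.* Suppose $d\in B^\circ\setminus N(y)$ and $y$ has at least two neighbors in $B^\circ$; fix one of them, $a$. Recall $B^\circ\cap S=\emptyset$. Let $c$ be a coloring of $G-S$. The aim is to give $y$ another color without changing anything else on $H$.

For $a'\in N(y)\cap B^\circ$ put $j=c(a')$. By Lemma 11(a), applied to the restriction of $c$ to $G-(S\cup Y_S)$, $a'$ is the only neighbor of $y$ outside $S$ with color $j$. So we get at least two distinct colors $j$, all $\ne c(y)$. For each of them: uncolor $B^\circ$ and recolor $y$ with $j$. This is a proper coloring of $G-S-B^\circ$.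

Let $b=|B^\circ|\ge3$. Each vertex of $B^\circ$ has exactly $k-b$ neighbors outside $B^\circ$ (some possibly in $S$ and uncolored), so the clique $B^\circ$ has lists of size at least $k-1-(k-b)=b-1$. By Fact 5 it can be colored from them unless the color sets on $N(v)\setminus B^\circ$, $v\in B^\circ$, all coincide and have exactly $k-b$ elements. Let $\Gamma$ be the color set on $N(d)\setminus B^\circ$ and $\Gamma_a$ the color set on $N(a)\setminus(B^\circ\cup\{y\})$. Both are independent of $j$, since $y\not\sim d$ and only $y$ was recolored. In the bad case $\Gamma=\Gamma_a\cup\{j\}$, and $j\notin\Gamma_a$ because the $k-b$ vertices of $N(a)\setminus B^\circ$ carry $k-b$ colors. So $\{j\}=\Gamma\setminus\Gamma_a$ is determined, and at most one $j$ is bad.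

So for at least one of our colors $j$ we obtain a coloring $c'$ of $G-S$ with $c'(y)=j\ne c(y)$ and $c'=c$ on $H\setminus\{y\}$. Take $v_1\in Q_S$; then $y\notin D_{v_1}$. By Lemma 6 for $S$,
$$c(D_S)=c(D_{v_1})=c'(D_{v_1})=c'(D_S),$$
and both $c$ and $c'$ are injective on $D_S\ni y$. Since $c=c'$ on $D_S\setminus\{y\}$, both $c(y)$ and $c'(y)$ are the one element of $c(D_S)\setminus c(D_S\setminus\{y\})$. So $c'(y)=c(y)$, a contradiction. $\square$

**Corollary 13.** Let $S$ be special and $B\ne S$, $B\in\mathcal E_T$, $T$ relevant.

(a) If $B$ is also special, then $Y_S\cap Y_B=\emptyset$.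

(b) If $v\in B^\circ$, then $|D_v\cap Y_S|\le1$.

*Proof.* (a) A common element $y$ would have the $m-1\ge3$ neighbors $W_B$ and a nonneighbor in $Q_B$, all in $B^\circ$, contradicting Lemma 12. (b) This is Lemma 11(b) for $S$, since $v\in L\setminus S$. $\square$

## An order of $H$ with the sets $Y_B$ on top

Let $Z=\bigcup Y_B$ over all special $B$; by Corollary 13(a) this union is disjoint. Let $N=H\setminus Z$. We shall order $H$ with $N$ first. It remains to order the sets $Y_B$ among themselves. The danger is that for $v\in Q_B$ the set $E_v$ may meet sets $Y_{B'}$ placed above $Y_B$. The next lemma keeps the number of such incidences small.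

**Lemma 14.** The special blocks can be enumerated $B_1,\dots,B_p$ so that, with
$$e_y=\#\{v:\ v\in Q_{B_j}\text{ for some }j<i,\ y\in E_v\}\qquad(y\in Y_{B_i}),$$
we have
$$\sum_{y\in Y_{B_i}}e_y\le2|Y_{B_i}|\qquad\text{for all }i.\tag{4}$$

*Proof.* For a nonempty set $\mathcal S'$ of special blocks consider the pairs $(v,y)$ with $v\in Q_B$, $B\in\mathcal S'$, and $y\in E_v\cap\bigcup_{B'\in\mathcal S'}Y_{B'}$. Since $|E_v|=|Y_B|$, their number is at most $\sum_{B\in\mathcal S'}|Q_B||Y_B|\le2\sum_{B\in\mathcal S'}|Y_B|$. The sets $Y_{B'}$ are disjoint, so some $B^*\in\mathcal S'$ has at most $2|Y_{B^*}|$ of these pairs with $y\in Y_{B^*}$. Start with all special blocks, choose such a $B^*$ as the last one, remove it, and repeat. When $B_i$ is chosen, $\mathcal S'=\{B_1,\dots,B_i\}$, and all pairs counted by $\sum_{y\in Y_{B_i}}e_y$ are among the pairs with $y\in Y_{B_i}$. $\square$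

Fix this enumeration. Order $H$ as follows: first $N$, in any fixed linear order, then $Y_{B_1},Y_{B_2},\dots,Y_{B_p}$. The order inside each $Y_{B_i}$, called the *inner order*, will be chosen at the very end. *Levels:* each element of $N$ is a level by itself; each $Y_{B_i}$ is one level. Maxima are taken in this order. Because the inner orders are still open, a component may only use maxima that do not depend on them.

Example: let $D_v=\{a,b\}$ and $D_{v'}=\{a,b'\}$. If $b,b'$ are on different levels, $\max(D_v\triangle D_{v'})$ is the one on the higher level, for all inner orders. If $b,b'$ lie in the same $Y_{B_i}$, the maximum depends on the inner order.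

## Candidates, and three edges for non-exceptional components

**Definition (candidates of a non-exceptional relevant $T$).** For $B\in\mathcal E_T$ (which is then not special):

- if $s_B=q$, let $R_B=\{\max D_v:v\in B^\circ\}$;
- if $s_B<q$, let $R_B$ be the set of all $x$ such that, for some $v,v'\in B^\circ$, the highest level met by $D_v\triangle D_{v'}$ meets it in $x$ only.

The set of candidates is $R_T=\bigcup_{B\in\mathcal E_T}R_B$, and $e_T(x)$ denotes the number of neighbors of $x$ in $\bigcup_{B\in\mathcal E_T}B^\circ$.

In the first case the maxima do not depend on the inner orders, since by Corollary 13(b) $D_v$ has at most one element on each level. In the second case $x=\max(D_v\triangle D_{v'})$ for all inner orders. In the example above, $b,b'\in Y_{B_i}$ yields no candidate from the pair $v,v'$. The next lemma shows that three edges remain nevertheless.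

**Lemma 15.** $\sum_{x\in R_T}e_T(x)\ge3$ for each non-exceptional relevant $T$.

*Proof.* If $s_B=q$ for some $B\in\mathcal E_T$, each $v\in B^\circ$ is adjacent to $\max D_v\in R_B$, and $|B^\circ|\ge|B|-1=m-1\ge3$. So let all $s_B<q$. Then $\sum_{B\in\mathcal E_T}\delta(B)\ge3$, because $T$ is not exceptional. Let $V'_B$ be the set of $v\in B^\circ$ with a neighbor in $R_B$, and $U_B=B^\circ\setminus V'_B$. The sum in question is at least $\sum_B|V'_B|$. Suppose $\sum_B|V'_B|\le2$.

**Step 1: if $|U_B|\ge3$, then $U_B$ is uniform.** Otherwise there are $a,b,c\in U_B$ whose sets $D_a,D_b,D_c$ are not all equal. Consider the highest level on which these three sets are not all equal. For any two of the three that differ on this level, it is the top level of their symmetric difference. If this difference had exactly one element $x$ on the level, then $x\in R_B$, and one of the two vertices would be adjacent to $x$, contradicting that it lies in $U_B$. So any two that differ on the level differ there in at least two elements. Hence the level is not a single element of $N$; it is some $Y_S$ with $S$ special, and $S\ne B$ because $B$ is not special. By Corollary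 13(b) each of the three sets has at most one element in $Y_S$. So two of the sets that differ on $Y_S$ meet it in distinct single elements. After renaming, $D_a\cap Y_S=\{y_a\}$, $D_b\cap Y_S=\{y_b\}$, $y_a\ne y_b$. There are three possibilities for $c$.

- If $D_c\cap Y_S=\emptyset$, then $D_a\triangle D_c$ has exactly one element on its top level, a contradiction.
- If $D_c\cap Y_S=\{y_a\}$, then $y_a$ has the neighbors $a,c$ and the nonneighbor $b$ in $B^\circ$, contradicting Lemma 12. If $D_c\cap Y_S=\{y_b\}$, then $y_b$ has the neighbors $b,c$ and the nonneighbor $a$, again a contradiction.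
- Otherwise $D_c\cap Y_S=\{y_c\}$ with $y_a,y_b,y_c$ distinct. Since $a,b,c$ are pairwise adjacent vertices of $L\setminus S$, this contradicts Lemma 11(c) for $S$.

**Step 2: counting.** If $U_B$ is uniform, then $|U_B|\le\mu(B)$, so $|V'_B|\ge\delta(B)$. If $T$ is complete, then $|T|\ge m+1$, so $|U_T|\ge m+1-2\ge3$, $U_T$ is uniform by Step 1, and $|V'_T|\ge\delta(T)\ge3$, a contradiction. If $T$ is not complete, let $\mathcal E_T=\{B,B'\}$; then $|B^\circ|,|B'^\circ|\ge m\ge4$. If $|U_B|,|U_{B'}|\ge3$, then $|V'_B|+|V'_{B'}|\ge\delta(B)+\delta(B')\ge3$, a contradiction. Otherwise, say, $|U_B|\le2$. Then $|V'_B|\ge2$, so $|V'_B|=2$ and $V'_{B'}=\emptyset$. So $U_{B'}=B'^\circ$ has at least $4$ elements and is uniform by Step 1, that is, $\delta(B')=0$, contradicting Lemma 9. $\square$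

**Definition (slots and candidates of an exceptional $T$).** The *slots* of $T$ are its two pairs $(B,v)$ with $B\in\mathcal E_T$, $v\in Q_B$. Consider a slot $(B_i,v)$.

- It is *foreign* if $E_v$ meets some $Y_{B_{i'}}$ with $i'>i$. Take the largest such $i'$. By Corollary 13(b), $E_v\cap Y_{B_{i'}}=\{y'\}$ for a single vertex $y'$. The candidate of the slot is $y'$.
- It is *own* otherwise. Then every element of $Y_{B_i}$ is a candidate of the slot.

For a foreign slot, (3) shows $y'=\max(D_w\triangle D_v)$ for $w\in W_{B_i}$ and all inner orders: $D_w\triangle D_v=Y_{B_i}\cup E_v$, and $Y_{B_{i'}}$ is the highest level this set meets. For an own slot, $E_v$ meets no level above $Y_{B_i}$ and $E_v\cap Y_{B_i}=\emptyset$, so $\max(D_w\triangle D_v)$ is the last element of $Y_{B_i}$ in its inner order. We are still free to decide which element that is.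

Example: in the $K_5$ example with $Y_B=\{y_1,y_2\}$, if $z_1,z_2\in N$ then the slot $(B,v)$ is own, with candidates $y_1,y_2$. If $z_1$ lies in a set $Y_{B'}$ placed after $Y_B$ and $z_2\in N$, the slot is foreign with candidate $z_1$.

## Distributing the components

**Lemma 16.** Every relevant component can be assigned to one of its candidates so that every $x\in H$ receives at most $q-1$ components.

*Proof.* It suffices to find a fractional assignment: each relevant $T$ distributes a total charge of at least $1$ to its candidates, and each $x\in H$ receives at most $q-1$ in total. For then any set $\mathcal T$ of relevant components sends charge at least $|\mathcal T|$ to its candidates, so it has at least $|\mathcal T|/(q-1)$ candidates, and Fact C with capacity $q-1$ applies.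

**Step 1: the charges.** A non-exceptional $T$ gives $\frac13e_T(x)$ to each $x\in R_T$; the total is at least $1$ by Lemma 15. An exceptional $T$ gives $\frac12$ for each of its two slots: for a foreign slot to its candidate $y'$; for an own slot of $B$ it is distributed over $Y_B$ in a way specified in Step 3.

**Step 2: vertices $x\in N$.** They are charged by non-exceptional components only, at most $\frac13$ per edge at $x$. So they receive at most $d(x)/3\le D/3\le\frac{k-2}2\le q-1$.

**Step 3: vertices $y\in Y_{B_i}$.** The vertex $y$ has $m-1$ neighbors in $B_i$, so at most $D-(m-1)=k-2$ neighbors outside $B_i$. Every foreign slot $(B_j,v)$ charging $y$ has $j<i$ and $y\in E_v$; so it is counted in $e_y$, and foreign slots charge $y$ at most $e_y/2$. The $e_y$ vertices $v$ counted are distinct neighbors of $y$ outside $B_i$, and they lie in exceptional components. Non-exceptional components charge $y$ only along the remaining at most $k-2-e_y$ edges from $y$ to vertices outside $B_i$, at most $\frac13$ along each. So, apart from own slots, $y$ receives at most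
$$\frac{e_y}2+\frac{k-2-e_y}3=\frac{k-2}3+\frac{e_y}6\le\frac{k-2}3+\frac{k-2}6=\frac{k-2}2\le q-1,$$
where we used $e_y\le k-2$. So the residual capacity
$$\rho_y=q-1-\frac{k-2}3-\frac{e_y}6\tag{5}$$
is nonnegative. By (4), $\sum_{y\in Y_{B_i}}\frac{e_y}6\le\frac13|Y_{B_i}|$. With $|Y_{B_i}|\ge2$ (Lemma 10) and $q\ge k/2$,
$$\sum_{y\in Y_{B_i}}\rho_y\ge|Y_{B_i}|\Bigl(q-1-\frac{k-2}3-\frac13\Bigr)\ge2\Bigl(\frac k2-1-\frac{k-1}3\Bigr)=\frac{k-4}3\ge\frac43.$$
(The bracket is positive, so replacing $|Y_{B_i}|$ by $2$ is allowed.) The own slots of $B_i$ are at most two, all of the component containing $B_i$, and carry at most $1$ in total. So their charge can be distributed over $Y_{B_i}$ within the residual capacities $\rho_y$. Every $y\in Y_{B_i}$ then receives at most $q-1$. $\square$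

## Fixing the inner orders and coloring $H$

Fix an assignment as in Lemma 16, and for each exceptional $T$ fix one slot through which the assigned vertex is a candidate.

**Step 1: inner orders.** For each $i$, at most one component, namely the one containing $B_i$, is assigned to an element of $Y_{B_i}$ through an own slot of $B_i$. Choose the inner order of $Y_{B_i}$ with that element last (arbitrarily if there is none). Now $H$ is linearly ordered. By the remarks after the definitions of candidates, each relevant $T$ is assigned to a vertex $x$ such that either

- (i) $x=\max(D_v\triangle D_{v'})$ for some $v,v'\in B^\circ$, $B\in\mathcal E_T$; or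
- (ii) $x=\max D_v$ for some $v\in T$ with $|D_v|=q$.

Indeed (ii) arises from $R_B$ with $s_B=q$; (i) arises from $R_B$ with $s_B<q$, from foreign slots, and from own slots by the choice of the inner order.

**Step 2: each assigned component forbids at most one color.** Color $H$ in this order with colors from $[q]$ (note $q\le k-1$); call the result $\psi$. Let $T$ be assigned to $x$.

In case (i), say $x\in D_v\setminus D_{v'}$. If $T$ ends up not good, then by Lemma 4 $\psi$ is injective on $D_v$ and on $D_{v'}$, and $\psi(D_v)=\psi(D_{v'})$. Removing the colors of $D_v\cap D_{v'}$ from both sides, we get $\psi(D_v\setminus D_{v'})=\psi(D_{v'}\setminus D_v)$, and by injectivity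
$$\{\psi(x)\}=\psi(D_{v'}\setminus D_v)\setminus\psi\bigl((D_v\setminus D_{v'})\setminus\{x\}\bigr).$$
Since $x$ is the maximum of $D_v\triangle D_{v'}$, the right side is known before $x$ is colored. If it is a singleton, forbid its element at $x$; if not, nothing needs to be forbidden. If $x$ avoids the forbidden color, $T$ will be good.

In case (ii), if $T$ ends up not good, then by (G1) $\psi$ is injective on $D_v$, and $|D_v|=q$. So $\psi(x)$ is the unique color of $[q]$ missing on $D_v\setminus\{x\}$. The colors on $D_v\setminus\{x\}$ are known before $x$ is colored. Forbid the missing color if it is unique.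

**Step 3: conclusion.** By Lemma 16 at most $q-1$ colors are forbidden at each $x\in H$, so $H$ can be colored from $[q]$ avoiding all forbidden colors. Then all relevant components are good. Irrelevant components have a vertex with more than $q$ neighbors in $H$, so they are good by (G1), since only $q$ colors are used on $H$. So all components are good for $\psi$, and $G$ is $(k-1)$-colorable. This contradicts the choice of $G$ and proves Theorem 1, and with it Theorem 2 and Corollary 3. $\blacksquare$
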